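\title{The sharp constant in the fixed point theorem for set-valued quasi-contractions}

\begin{abstract}
A set-valued quasi-contraction with constant $k$ assigns to each point $x$ of a metric space a nonempty closed bounded set $Tx$ in such a way that the Hausdorff distance between $Tx$ and $Ty$ is at most $k$ times the largest of $d(x,y)$, $d(x,Tx)$, $d(y,Ty)$, $d(x,Ty)$, $d(y,Tx)$. On a complete space such a map has a fixed point if $k<\frac12$, and it has been asked whether this remains true for all $k<1$. We show that the exact threshold is $3^{-1/3}=\min_{j\ge1} j^{-1/j}$. A fixed point exists whenever $k<3^{-1/3}$, while for $k=3^{-1/3}$ there is a quasi-contraction on a countable, bounded, complete space with $d(x,Tx)\ge1$ for every $x$.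
\end{abstract}

\section{The problem and the result}

Let $(X,d)$ be a nonempty metric space and let $CB(X)$ be the family of its nonempty closed bounded subsets. For $x\in X$ and $B\in CB(X)$ put $d(x,B)=\inf_{y\in B}d(x,y)$. The \emph{Hausdorff metric} on $CB(X)$ is
\[
\mathcal H(A,B)=\max\Big\{\sup_{x\in A}d(x,B),\ \sup_{y\in B}d(y,A)\Big\}.
\]
Thus $\mathcal H(A,B)\le\varepsilon$ says that every point of either set lies within distance $\varepsilon$ of the other set. We use three elementary facts throughout: $d(a,B)\le\mathcal H(A,B)$ for $a\in A$; $|d(x,B)-d(y,B)|\le d(x,y)$; and, because $B$ is closed, $d(x,B)=0$ if and only if $x\in B$.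

Let $k\ge0$. A map $T:X\to CB(X)$ is a \emph{$k$-set-valued quasi-contraction}, or briefly a \emph{$k$-quasi-contraction}, if for all $x,y\in X$
\begin{equation}\label{eq:qc}
\mathcal H(Tx,Ty)\le k\max\{d(x,y),\,d(x,Tx),\,d(y,Ty),\,d(x,Ty),\,d(y,Tx)\}.
\end{equation}
A \emph{fixed point} of $T$ is a point $x$ with $x\in Tx$. Condition \eqref{eq:qc} compares $\mathcal H(Tx,Ty)$ not with $d(x,y)$ alone, as a contraction condition does, but with all the other distances between the four objects $x$, $y$, $Tx$, $Ty$. It becomes weaker as $k$ grows and as terms are added to the maximum.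

If $X$ is complete and $k<\frac12$, then every $k$-quasi-contraction has a fixed point; this is Theorem~1.2 in \cite{source}. Question~1.3 of \cite{source} asks whether the conclusion survives for $k\in[\frac12,1)$: \emph{is it true that for every $k\in[\frac12,1)$, every $k$-quasi-contraction on every nonempty complete metric space has a fixed point?}

There is good reason to guess yes. If all the sets $Tx$ are single points, every $k<1$ suffices (Proposition~\ref{prop:single}), and the constant $\frac12$ can be traced to one wasteful use of the triangle inequality (Section~\ref{sec:back}). That waste can indeed be removed, but only up to a point.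

\begin{theorem}\label{thm:main}
\leavevmode
\begin{enumerate}
\item[(A)] If $0\le k<3^{-1/3}$, then every $k$-quasi-contraction $T:X\to CB(X)$ on a nonempty complete metric space has a fixed point.
\item[(B)] There are a countable, bounded, complete metric space $(X,d)$ with $d(x,y)\ge1$ for $x\ne y$, and a map $T:X\to CB(X)$, such that $d(x,Tx)\ge1$ for all $x\in X$ and, with $k=3^{-1/3}$,
\begin{equation}\label{eq:three}
\mathcal H(Tx,Ty)\le k\max\{d(x,y),\,d(x,Ty),\,d(y,Tx)\}\qquad(x,y\in X).
\end{equation}
Hence for every $k\in[3^{-1/3},1)$ this $T$ is a $k$-quasi-contraction on a complete space without a fixed point.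
\end{enumerate}
\end{theorem}

So the set of $k\in[0,1)$ for which the fixed point theorem holds is exactly $[0,3^{-1/3})$, where $3^{-1/3}\approx0.6934$. The answer to the question is yes for $k\in[\frac12,3^{-1/3})$ and no for $k\in[3^{-1/3},1)$, the endpoint included. The map in (B) does not even have approximate fixed points, and it shows that neither assuming $X$ bounded nor dropping the terms $d(x,Tx)$ and $d(y,Ty)$ from \eqref{eq:qc} improves the constant.

Section~\ref{sec:A} proves (A) by following an orbit and applying \eqref{eq:qc} repeatedly backward along it. The case of equality in that estimate is the blueprint for the space in (B), which is built in Section~\ref{sec:B} from a hexagon by adding one point at a time.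

\section{Fixed points below the threshold}\label{sec:A}

An \emph{orbit} of $T$ is a sequence $(x_n)_{n\ge0}$ with $x_{n+1}\in Tx_n$ for all $n$. For an orbit we write
\[
t_n=d(x_n,x_{n+1}),\qquad \delta_n=d(x_n,Tx_n)\le t_n,\qquad S(i,n)=t_i+\dots+t_{n-1}\quad(i\le n),
\]
so that $d(x_i,x_n)\le S(i,n)$. Here $t_n$ is the step taken at time $n$, and $\delta_n$ is the infimum of the lengths of the steps available.

\subsection{Convergent orbits and the single-valued case}

To find a fixed point it is enough to find a convergent orbit.

\begin{lemma}\label{lem:limit}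
Let $T$ be a $k$-quasi-contraction with $k<1$, and let $(x_n)$ be an orbit converging to $x\in X$. Then $x\in Tx$.
\end{lemma}

\begin{proof}
Since $x_{n+1}\in Tx_n$, we have $d(x_n,Tx_n)\le t_n$ and $d(x,Tx_n)\le d(x,x_{n+1})$, and
\[
d(x_{n+1},Tx)\le\mathcal H(Tx_n,Tx)\le k\max\{d(x_n,x),\,t_n,\,d(x,Tx),\,d(x_n,Tx),\,d(x,x_{n+1})\}.
\]
As $n\to\infty$, the left side and $d(x_n,Tx)$ tend to $d(x,Tx)$, while $d(x_n,x)$, $t_n$ and $d(x,x_{n+1})$ tend to $0$. Hence $d(x,Tx)\le k\,d(x,Tx)$, so $d(x,Tx)=0$, and $x\in Tx$ because $Tx$ is closed.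
\end{proof}

\begin{proposition}\label{prop:single}
Let $X$ be complete, let $k<1$, and let $T$ be a $k$-quasi-contraction all of whose values are one-point sets. Then $T$ has a fixed point.
\end{proposition}

\begin{proof}
Let $(x_n)$ be an orbit, so $Tx_n=\{x_{n+1}\}$, and let $D(m,n)$ be the diameter of $\{x_m,\dots,x_n\}$. For $m<i,j\le n$ we have $d(x_i,x_j)=\mathcal H(Tx_{i-1},Tx_{j-1})$, and the five terms in \eqref{eq:qc} are distances among $x_{i-1},x_i,x_{j-1},x_j$. Therefore $D(m+1,n)\le kD(m,n)$. Also $D(0,n)\le t_0+D(1,n)\le t_0+kD(0,n)$, so $D(0,n)\le t_0/(1-k)$ and $D(m,n)\le k^mt_0/(1-k)$. The orbit is Cauchy, and Lemma~\ref{lem:limit} applies.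
\end{proof}

This proof bounds the distance between \emph{any} two orbit points by a Hausdorff distance. For larger sets $Tx$ that is lost: $\mathcal H(Tx_{i-1},Tx_{j-1})$ bounds the distance from $x_i$ to the set $Tx_{j-1}$, not to the point $x_j$ that was chosen in it. The only bound left for $d(x_i,x_j)$ is the length $S(i,j)$ of the path between the two points.

\subsection{Looking back along an orbit}\label{sec:back}

Let $T$ be a $k$-quasi-contraction with $k<1$ and let $(x_n)$ be an orbit. We want to show that a short step is available at time $n$, that is, to bound $\delta_n$. Fix $n\ge1$ and consider the distances from the earlier points to the set $Tx_n$,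
\[
e_i=d(x_i,Tx_n)\qquad(0\le i\le n),\qquad e_n=\delta_n .
\]
There are two ways to bound $e_i$. The triangle inequality gives
\begin{equation}\label{eq:tri}
e_i\le S(i,n)+\delta_n\qquad(0\le i\le n).
\end{equation}
For $i\ge1$ we can instead use $x_i\in Tx_{i-1}$ and \eqref{eq:qc}:
\[
e_i\le\mathcal H(Tx_{i-1},Tx_n)\le k\max\{d(x_{i-1},x_n),\,\delta_{i-1},\,\delta_n,\,e_{i-1},\,d(x_n,Tx_{i-1})\}.
\]
Here $d(x_{i-1},x_n)\le S(i-1,n)$, next $\delta_{i-1}\le t_{i-1}\le S(i-1,n)$, and finally $d(x_n,Tx_{i-1})\le d(x_n,x_i)\le S(i,n)\le S(i-1,n)$. Hence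
\begin{equation}\label{eq:rec}
e_i\le k\max\{S(i-1,n),\ \delta_n,\ e_{i-1}\}\qquad(1\le i\le n).
\end{equation}

Suppose that all steps before time $n$ have length at most $1$, so that $S(n-j,n)\le j$, and ask for which $k$ we can conclude that $\delta_n<1$. One use of \eqref{eq:rec}, followed by \eqref{eq:tri} for $e_{n-1}$, gives $\delta_n\le k(1+\delta_n)$, that is, $\delta_n\le k/(1-k)$. This is less than $1$ exactly when $k<\frac12$. The loss comes from the cross term $e_{n-1}=d(x_{n-1},Tx_n)$; without it we would get $\delta_n\le k$. But $x_{n-1}$ lies in $Tx_{n-2}$, so \eqref{eq:rec} applies to $e_{n-1}$ as well and gains a second factor $k$ at the price of a longer path. Two uses of \eqref{eq:rec}, followed by \eqref{eq:tri} for $e_{n-2}$, give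
\[
\delta_n\le\max\{k,\ k\delta_n,\ 2k^2,\ k^2(2+\delta_n)\},\qquad\text{so}\qquad \delta_n\le\max\Big\{k,\ \frac{2k^2}{1-k^2}\Big\},
\]
which is less than $1$ exactly when $k<3^{-1/2}$. This is already beyond $\frac12$. After $m$ uses the last term is $mk^m/(1-k^m)$, which tends to $0$ as $m\to\infty$ for every $k<1$. The terms $k,2k^2,3k^3,\dots$ collected on the way, however, stay. So we go back as far as possible.

\begin{lemma}\label{lem:back}
Let $T$ be a $k$-quasi-contraction with $k<1$ and let $(x_n)$ be an orbit. Then for all $n\ge1$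
\begin{equation}\label{eq:back}
\delta_n\le\max\Big\{\max_{1\le j\le n}k^jS(n-j,n),\ \frac{k^n}{1-k}\,S(0,n)\Big\}.
\end{equation}
\end{lemma}

\begin{proof}
We may assume $\delta_n>0$. For $1\le m\le n$ we claim that
\[
\delta_n\le\max\Big\{\max_{1\le j\le m}k^jS(n-j,n),\ k\delta_n,\ k^me_{n-m}\Big\}.
\]
For $m=1$ this is \eqref{eq:rec} with $i=n$. To pass from $m<n$ to $m+1$, apply \eqref{eq:rec} with $i=n-m$ to get $k^me_{n-m}\le k^{m+1}\max\{S(n-m-1,n),\delta_n,e_{n-m-1}\}$, and note that $k^{m+1}\delta_n\le k\delta_n$. Now take $m=n$. Since $k\delta_n<\delta_n$, one of the other terms is at least $\delta_n$. If that term is $k^ne_0$, then \eqref{eq:tri} gives $\delta_n\le k^n(S(0,n)+\delta_n)$, and so $\delta_n\le\frac{k^n}{1-k^n}S(0,n)\le\frac{k^n}{1-k}S(0,n)$.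
\end{proof}

With steps of length at most $1$ and $n$ large, \eqref{eq:back} yields $\delta_n<1$ provided that $jk^j<1$ for all $j\ge1$, that is, $k<j^{-1/j}$ for all $j$. The worst value is $j=3$.

\begin{lemma}\label{lem:three}
For every integer $j\ge1$ we have $j\le3^{j/3}$, with equality only for $j=3$. Consequently $jk^j\le\theta^j$ for $k\ge0$ and $\theta=3^{1/3}k$.
\end{lemma}

\begin{proof}
After cubing, the cases $j=1,2,3$ read $1<3$, $8<9$, $27=27$. For $j\ge3$ we have $\frac{j+1}{j}\le\frac43<3^{1/3}$, because $64<81$, so $j\,3^{-j/3}$ is strictly decreasing for $j\ge3$. Finally $jk^j=j\,3^{-j/3}\theta^j\le\theta^j$.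
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}(A)}

We need more than $\delta_n<1$: the steps must be summable. We show that $t_n\le Cr^n$ for a suitable orbit and some $r<1$. Two losses have to be absorbed. The infimum $\delta_n$ need not be attained, so we can only arrange $t_n\le\lambda\delta_n$ with $\lambda>1$. And under the bound $Cr^n$ the step $j$ places back may be longer by the factor $r^{-j}$. The strict inequality $k<3^{-1/3}$ pays for both.

A $0$-quasi-contraction is a $k$-quasi-contraction for every $k>0$, so we may assume $0<k<3^{-1/3}$. Put $\theta=3^{1/3}k\in(0,1)$, fix $r\in(\theta,1)$, and let $\lambda=r/\theta>1$. Suppose that $T$ has no fixed point. Since the values of $T$ are closed, $d(x,Tx)>0$ for all $x$. So, starting from any $x_0$, we can choose inductively $x_{n+1}\in Tx_n$ with $t_n\le\lambda\delta_n$.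

Since $\theta/r<1$, there is $N\ge1$ with $\frac{\lambda}{1-k}(\theta/r)^n\le1$ for all $n\ge N$. Put $C=\max_{l<N}t_lr^{-l}$. We prove by induction that $t_n\le Cr^n$ for all $n$. For $n<N$ this is the definition of $C$. Let $n\ge N$ and assume the bound for all smaller indices. For $1\le j\le n$, Lemma~\ref{lem:three} gives
\[
k^jS(n-j,n)=k^j\sum_{i=1}^jt_{n-i}\le Cr^nk^j\sum_{i=1}^jr^{-i}\le Cr^n\,jk^jr^{-j}\le Cr^n(\theta/r)^j .
\]
Hence $\lambda k^jS(n-j,n)\le Cr^n\lambda\theta/r=Cr^n$. The case $j=n$ and the choice of $N$ give $\lambda\frac{k^n}{1-k}S(0,n)\le Cr^n\frac{\lambda}{1-k}(\theta/r)^n\le Cr^n$. By Lemma~\ref{lem:back}, $t_n\le\lambda\delta_n\le Cr^n$.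

Thus $\sum t_n<\infty$, so $(x_n)$ is Cauchy and converges by completeness. By Lemma~\ref{lem:limit} its limit is a fixed point, a contradiction. \qed

\begin{remark}
Completeness cannot be dropped: take $X=(0,1]$ and $Tx=\{kx\}$ with $0<k<1$. Closedness cannot be dropped either: on $X=[0,1]$ the sets $Tx=X\setminus\{x\}$ are dense, so the formula for $\mathcal H(Tx,Ty)$ gives $0$, and no $x$ lies in $Tx$. Boundedness of the values serves only to make $\mathcal H$ finite.
\end{remark}

\section{A quasi-contraction without fixed points}\label{sec:B}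

From now on
\[
K=3^{1/3},\qquad k=1/K,\qquad h=2k .
\]
All numerical facts needed below are $K^3=3$ and the chain
\begin{equation}\label{eq:num}
1<K^2-1<h<K<2<K^2<3 .
\end{equation}
Indeed $K^6=9>8$ gives $K^2>2$, hence also $1<K^2-1$ and $h=2/K<K$. Multiplied by $K$, the inequality $K^2-1<h$ becomes $3-K<2$, which holds as $K>1$. Finally $K<2$ since $3<8$, and $K^2<K^3=3$.

Let us see how an orbit with unit steps can have $\delta_n=1$. By \eqref{eq:rec} the maximum of $S(n-1,n)=1$, $\delta_n=1$ and $e_{n-1}$ is at least $K$, so $e_{n-1}\ge K$. Again by \eqref{eq:rec}, and since $S(n-2,n)=2<K^2$, we get $e_{n-2}\ge K^2$. At the next stage a term of size $K^3=3$ is required, and for the first time a distance between orbit points can supply it: $d(x_{n-3},x_n)$ may equal $3$. The ladder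
\[
d(x_n,Tx_n)=1,\quad d(x_{n-1},Tx_n)=K,\quad d(x_{n-2},Tx_n)=K^2,\quad d(x_{n-3},x_n)=3
\]
is the pattern that we have to realize, along all orbits at once.

\subsection{Prescribing the Hausdorff distances}

We shall build the space by adding points. The difficulty is that a new point of $Ty$ changes $d(x,Ty)$ and $\mathcal H(Tx,Ty)$, so \eqref{eq:three} is not a condition that can be settled once and for all for a pair $x,y$. We therefore decide in advance what these numbers will be in the end. Let the sets $Tx$ be the fibers $p^{-1}(x)$ of a map $p:X\to X$, so that $p$ runs backward along orbits. We aim for the situation in which all points of $Tx$ are at one and the same distance $\rho(x,y)$ from $Ty$. Then $\mathcal H(Tx,Ty)=\rho(x,y)$ and $d(u,Ty)=\rho(pu,y)$, and \eqref{eq:three} becomes a condition on $d$, $\rho$, $p$ at finitely many points.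

\begin{definition}
A \emph{system} is a quadruple $(X,d,\rho,p)$, where $X$ is a nonempty set, $d$ and $\rho$ are metrics on $X$, and $p:X\to X$ is a map, such that for all $x,y\in X$:
\begin{enumerate}
\item[(S1)] $px\ne x$ and $p^2x\ne x$;
\item[(S2)] if $x\ne y$, then $1\le d(x,y)\le3$ and $1\le\rho(x,y)\le K^2$;
\item[(S3)] $d(x,y)\ge\rho(px,py)$;
\item[(S4)] if $x\ne y$, then $\rho(x,y)\le k\max\{d(x,y),\,\rho(px,y),\,\rho(py,x)\}$.
\end{enumerate}
A system is \emph{saturated} if
\begin{enumerate}
\item[(E)] for all $u,y\in X$ there is $v\in X$ with $pv=y$ and $d(u,v)=\rho(pu,y)$.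
\end{enumerate}
\end{definition}

Condition (S3) says that no point is closer to a fiber than planned, and (E) says that every planned distance is attained.

\begin{proposition}\label{prop:red}
Let $(X,d,\rho,p)$ be a saturated system and $Tx=p^{-1}(x)$. Then $(X,d)$ is bounded and complete, $T$ maps $X$ to $CB(X)$, $d(x,Tx)\ge1$ for all $x$, and \eqref{eq:three} holds.
\end{proposition}

\begin{proof}
By (S2) the space $(X,d)$ is bounded, every Cauchy sequence is eventually constant, and every subset is closed. By (E) every fiber is nonempty. So $T:X\to CB(X)$. Let $u,y\in X$. By (S3), $d(u,v)\ge\rho(pu,y)$ for all $v\in Ty$, and by (E) equality holds for some $v\in Ty$. Hence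
\begin{equation}\label{eq:dist}
d(u,Ty)=\rho(pu,y)\qquad(u,y\in X).
\end{equation}
For $u\in Tx$ this reads $d(u,Ty)=\rho(x,y)$, and exchanging $x$ and $y$ gives $d(u,Tx)=\rho(x,y)$ for $u\in Ty$. Therefore $\mathcal H(Tx,Ty)=\rho(x,y)$. For $x\ne y$, (S4) and \eqref{eq:dist} now give \eqref{eq:three}, and for $x=y$ the left side of \eqref{eq:three} is $0$. Finally $d(x,Tx)=\rho(px,x)\ge1$ by \eqref{eq:dist}, (S1) and (S2).
\end{proof}

\subsection{The hexagon}

The ladder closes up into a six-point system.

\begin{example}\label{ex:hex}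
Let $X_0=\mathbb Z/6\mathbb Z$, let $d(x,y)\in\{0,1,2,3\}$ be the graph distance on the $6$-cycle, let $px=x-1$, and put $\rho(x,y)=K^{d(x,y)-1}$ for $x\ne y$ and $\rho(x,x)=0$. Then $\rho$ is a metric. Indeed, a sum of two nonzero values of $\rho$ is at least $1+K>K^2$ unless both values are $1$; and if $\rho(x,z)=\rho(z,y)=1$, then $d(x,y)\le2$, so $\rho(x,y)\le K<2$. Conditions (S1) and (S2) hold by definition. Since $p$ preserves $\rho$, (S3) amounts to $1\ge1$, $2\ge K$, $3\ge K^2$. For (S4) write the pair as $x=y+j$ with $j\in\{1,2,3\}$. If $j=1,2$, then $d(py,x)=j+1$, so $k\rho(py,x)=kK^j=\rho(x,y)$. If $j=3$, then $k\,d(x,y)=3k=K^2=\rho(x,y)$.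
\end{example}

The antipodal pairs show where the constant enters. Define $\rho$ in the same way with an arbitrary $K>1$ and $k=1/K$. For $j=3$ both $\rho(px,y)$ and $\rho(py,x)$ equal $K$, so (S4) holds for these pairs if and only if $K^2\le3k$, that is, $K^3\le3$.

The hexagon is not saturated. Its fibers are the points $p^{-1}(x)=\{x+1\}$, whose distances are given by $d$ and not by the smaller $\rho$; the map $x\mapsto\{x+1\}$ is an isometry and violates \eqref{eq:three} at antipodal pairs, where $3>3k$. The fibers must be enlarged until their Hausdorff distances come down to $\rho$.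

\subsection{Adding a point}

Let $u,y$ be points of a system. If $pu=y$, then (E) holds for this pair with $v=u$. Otherwise we add a point $v$ with $pv=y$ and $d(u,v)=a:=\rho(pu,y)\ge1$. Large values of $d$ help in both (S3) and (S4), so we make the other $d$-distances from $v$ as large as the triangle inequality and the bound $3$ permit. Then $d(v,x)\ge2$ for $x\ne u$, and (S4) allows the value $\rho(v,x)=h=2k$.

The pair $\{v,u\}$ is the difficulty. Even the smallest value $\rho(v,u)=1$ requires a term of size $K$ in (S4), while $d(v,u)=a$ and $\rho(pv,u)=\rho(y,u)$ are already determined and may both be smaller. The only free term is $\rho(pu,v)$, and so we climb the ladder backward from $u$. We set $\rho(v,pu)=K$, which exceeds $h$ and requires a term of size $K^2$. The distance $d(v,pu)$ supplies it if $d(u,pu)\ge K^2-1$. If not, we set $\rho(v,p^2u)=K^2$. This requires $d(v,p^2u)=3$, which holds if $d(u,p^2u)\ge2$, and it is compatible with $\rho(v,u)=1$ and the triangle inequality only if $\rho(u,p^2u)\ge K^2-1$. We build these requirements into the induction.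

\begin{definition}
A point $x$ of a system is \emph{long} if $d(x,px)\ge K^2-1$ and \emph{short} otherwise. A system is \emph{admissible} if
\begin{enumerate}
\item[(S5)] every short point $x$ satisfies $d(x,p^2x)\ge2$ and $\rho(x,p^2x)\ge K^2-1$.
\end{enumerate}
\end{definition}

The hexagon is admissible, since there $d(x,p^2x)=2$ and $\rho(x,p^2x)=K>K^2-1$.

\begin{lemma}\label{lem:ext}
Let $(X,d,\rho,p)$ be an admissible system, let $u,y\in X$ with $pu\ne y$, and let $v\notin X$. Then $d$, $\rho$, $p$ extend to $X\cup\{v\}$ so that the result is an admissible system with $pv=y$ and $d(u,v)=\rho(pu,y)$.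
\end{lemma}

\begin{proof}
Put $pv=y$ and $a=\rho(pu,y)$; by (S2) and $pu\ne y$ we have $1\le a\le K^2<3$. Conditions that involve only points of $X$ are unaffected, so we check only those that involve $v$. Both $pv=y$ and $p^2v=py$ lie in $X$, so (S1) holds for $v$.

\emph{The metric $d$.} For $x\in X$ let $d(v,x)=\min\{3,\,a+d(u,x)\}$. Then $d(v,u)=a$, $1\le d(v,x)\le3$, and
\begin{equation}\label{eq:two}
d(v,x)\ge2\qquad(x\in X\setminus\{u\}).
\end{equation}
Let $x,x'\in X$. The inequality $d(v,x)\le d(v,x')+d(x',x)$ holds because its right side is either at least $3$ or equal to $a+d(u,x')+d(x',x)\ge a+d(u,x)$. The inequality $d(x,x')\le d(v,x)+d(v,x')$ holds because its right side is either at least $3$ or equal to $2a+d(u,x)+d(u,x')\ge d(x,x')$.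

\emph{The metric $\rho$.} By (S1), applied to $u$ and to $pu$, the points $u,pu,p^2u$ are distinct. Define $f(x)=\rho(v,x)$ on $X$ by
\[
f(u)=1,\qquad f(pu)=K,\qquad f(p^2u)=K^2\ \text{ if $u$ is short},\qquad f(x)=h\ \text{ otherwise.}
\]
All values lie in $[1,K^2]$, which completes (S2). The triangle inequalities involving $v$ say that $|f(x)-f(x')|\le\rho(x,x')\le f(x)+f(x')$ for distinct $x,x'\in X$. The value $1$ is taken only at $u$ and all other values are at least $h$, so $f(x)+f(x')\ge1+h>K^2\ge\rho(x,x')$ by \eqref{eq:num}. Two values in $[1,K]$ differ by at most $K-1<1$, and two values in $[h,K^2]$ differ by at most $K^2-h<1$; in both cases $|f(x)-f(x')|<1\le\rho(x,x')$. The only remaining pair of values is $1,K^2$. It occurs only for $\{x,x'\}=\{u,p^2u\}$ with $u$ short, and then $K^2-1\le\rho(u,p^2u)$ by (S5).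

\emph{Condition} (S3). For $x\in X$, (S3) in $X$ and the triangle inequality for $\rho$ give $a+d(u,x)\ge\rho(y,pu)+\rho(pu,px)\ge\rho(y,px)$. Also $3>K^2\ge\rho(y,px)$. Hence $d(v,x)\ge\rho(pv,px)$.

\emph{Condition} (S4). For each $x\in X$ we exhibit a term among $d(v,x)$ and $\rho(px,v)=f(px)$ that is at least $Kf(x)$:
\[
\begin{array}{l|c|l}
x & Kf(x) & \text{term}\\ \hline
u & K & f(pu)=K\\
pu,\ u\text{ long} & K^2 & d(v,pu)\ge\min\{3,\,1+(K^2-1)\}=K^2\\
pu,\ u\text{ short} & K^2 & f(p^2u)=K^2\\
p^2u,\ u\text{ short} & 3 & d(v,p^2u)\ge\min\{3,\,1+2\}=3\ \text{ by (S5)}\\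
\text{any other }x & 2 & d(v,x)\ge2\ \text{ by \eqref{eq:two}}
\end{array}
\]

\emph{Condition} (S5). If $y\ne u$, then $d(v,pv)=d(v,y)\ge2>K^2-1$ by \eqref{eq:two}, so $v$ is long. If $y=u$, then $p^2v=pu\ne u$, so $d(v,p^2v)\ge2$ by \eqref{eq:two}, and $\rho(v,p^2v)=f(pu)=K>K^2-1$.
\end{proof}

\begin{example}
In the hexagon take $u=0$ and $y=1$. The planned distance from $0$ to the fiber of $1$ is $\rho(5,1)=K$, but the fiber is $\{2\}$ and $d(0,2)=2$. The point $0$ is short, since $d(0,5)=1<K^2-1$. The lemma adds a point $v$ with $pv=1$ and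
\[
\begin{array}{c|cccccc}
x&0&1&2&3&4&5\\ \hline
d(v,x)&K&1+K&3&3&3&1+K\\
\rho(v,x)&1&h&h&h&K^2&K
\end{array}
\]
Now (E) holds for the pair $(0,1)$, but the fiber of $v$ is empty, so new demands arise. The pair $(1,v)$ asks for a point $w$ with $pw=v$ and $d(w,1)=\rho(0,v)=1$. Since $\rho(pw,1)=h<K$ as well, only the term $\rho(p1,w)=\rho(0,w)$ can justify a value $\rho(w,1)\ge1$ in (S4), and the ladder is unavoidable.
\end{example}

\subsection{Proof of Theorem~\ref{thm:main}(B)}

Every added point creates new pairs for which (E) is not yet satisfied, so we pass to a limit. Let $X_0$ be the hexagon of Example~\ref{ex:hex}. Given a finite admissible system $X_n$, list the finitely many pairs $(u,y)\in X_n\times X_n$ with $pu\ne y$ and apply Lemma~\ref{lem:ext} to them one after another, each time to the system obtained so far. The result is a finite admissible system $X_{n+1}$ that extends $X_n$. Let $X=\bigcup_nX_n$, with the common extensions of $d$, $\rho$, $p$. This set is countable. The metric axioms and (S1)--(S4) each concern finitely many points, which lie in a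 common $X_n$, so $(X,d,\rho,p)$ is a system. It is saturated: given $u,y\in X$, choose $n$ with $u,y\in X_n$; if $pu=y$ take $v=u$, and otherwise take the point added for the pair $(u,y)$ in the construction of $X_{n+1}$.

By (S2), $d(x,y)\ge1$ for $x\ne y$, and Proposition~\ref{prop:red} gives the remaining properties of $(X,d)$ and of $Tx=p^{-1}(x)$. In particular $T$ has no fixed point. For every $k'\in[3^{-1/3},1)$ the right side of \eqref{eq:three} is at most the right side of \eqref{eq:qc} with constant $k'$, so $T$ is a $k'$-quasi-contraction. \qed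

\begin{thebibliography}{9}
\bibitem{source} Int. J. Nonlinear Anal. Appl. 5 (2014), No.~1, 64--70, \texttt{https://core.ac.uk/download/357224276.pdf}.
\end{thebibliography}
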